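# A binary code on $E^n$ and fibrations of varieties with $\chi(X,\omega_X)=0$

All varieties are complex projective varieties.

## 1. Six maps $E^4\to E$ and eight binary words

Let $E$ be an elliptic curve, $A=E^4$, with coordinates $e_0,e_1,e_2,e_3$. Consider the six homomorphisms $A\to E$
$$\psi_1=e_1,\quad \psi_{1'}=e_0-e_1,\qquad \psi_2=e_2,\quad \psi_{2'}=e_0-e_2,\qquad \psi_3=e_3,\quad \psi_{3'}=e_0-e_3 .$$
They come in three pairs, and each pair has the same sum $e_0$. A homomorphism $\sum a_ie_i$ with integers $a_i$ is also a vector in $\mathbb Z^4\subset\mathbb Q^4$ and a linear form on $T_0A=\mathbb C^4$; we write $\epsilon_0,\dots,\epsilon_3$ for the standard basis of $T_0A$.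

Next take the binary words $(x_1,x_2,x_3,\,x_1+t,x_2+t,x_3+t)$ with $x_1+x_2+x_3=0$ in $\mathbb F_2$ and $t\in\mathbb F_2$; the first three positions are labeled $1,2,3$ and the last three $1',2',3'$. There are eight words. For each one we list its support (the set of positions with entry $1$) and the common kernel in $\mathbb C^4$ of the forms $\psi_j$ with $j$ in the support.

* $t=0$, $x=000$: support empty, kernel $\mathbb C^4$.
* $t=0$, $x=110$: support $\{1,1',2,2'\}$, kernel spanned by $\epsilon_3$.
* $t=0$, $x=101$: support $\{1,1',3,3'\}$, kernel spanned by $\epsilon_2$.
* $t=0$, $x=011$: support $\{2,2',3,3'\}$, kernel spanned by $\epsilon_1$.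
* $t=1$, $x=000$: support $\{1',2',3'\}$, kernel spanned by $(1;1,1,1)$.
* $t=1$, $x=110$: support $\{1,2,3'\}$, kernel spanned by $(1;0,0,1)$.
* $t=1$, $x=101$: support $\{1,2',3\}$, kernel spanned by $(1;0,1,0)$.
* $t=1$, $x=011$: support $\{1',2,3\}$, kernel spanned by $(1;1,0,0)$.

No kernel is zero, every position is used by some word, and the last four vectors span $\mathbb C^4$. The whole lecture rests on these three facts.

The general version is as follows. Let $m\ge3$, $n=m+1$, $A=E^n$ with coordinates $e_0,\dots,e_m$, $J=\{1,1',\dots,m,m'\}$, and
$$\psi_i=e_i,\qquad \psi_{i'}=e_0-e_i\qquad (1\le i\le m).$$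
Each $\psi_j$ is surjective and smooth with connected fibers isomorphic to $E^{n-1}$, and the $\psi_j$ span $\mathbb Q^n=\bigoplus\mathbb Qe_i$. Put
$$\bar C=\{x\in\mathbb F_2^m:\ x_1+x_2+x_3=0\},\qquad C=\{(x,\,x+t\mathbf 1):\ x\in\bar C,\ t\in\mathbb F_2\}\subset\mathbb F_2^J,$$
where position $i$ carries $x_i$ and position $i'$ carries $x_i+t$. Then $C$ is a linear subspace, that is, a binary linear code.

**Lemma 1.**

* (C1) For every $j\in J$ some $c\in C$ has $c_j=1$.
* (C2) For every $c\in C$ the forms $\psi_j$, $j\in\operatorname{supp}c$, have a nonzero common zero in $\mathbb Q^n$. If $c$ has $t=1$, their common kernel in $\mathbb C^n$ is exactly the line spanned by $v_c=(1;\mathbf 1-x)$, where $x$ is read as a vector of integers $0,1$.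
* (C3) The vectors $v_c$, for $c\in C$ with $t=1$, span $\mathbb C^n$.

**Proof.** (C1) For $j=i'$ take $x=0$, $t=1$. For $j=i$ take $x\in\bar C$ with $x_i=1$: for example $\epsilon_i+\epsilon_k$ with $i\ne k$ in $\{1,2,3\}$ if $i\le3$, and $\epsilon_i$ if $i\ge4$.

(C2) Let $t=0$. Since $x_1+x_2+x_3=0$ in $\mathbb F_2$, the three entries are not all $1$, so $x_i=0$ for some $i\le3$. Then neither $i$ nor $i'$ is in the support, and only $\psi_i,\psi_{i'}$ involve $e_i$; so all forms of the support kill the basis vector $\epsilon_i$. Let $t=1$. The support contains exactly one element of each pair: $i$ if $x_i=1$, and $i'$ if $x_i=0$. A vector $v$ is in the common kernel iff $v_i=0$ whenever $x_i=1$ and $v_i=v_0$ whenever $x_i=0$, that is, iff $v=v_0\,(1;\mathbf 1-x)$.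

(C3) The word with $x=0$, $t=1$ gives $(1;\mathbf 1)$. Subtracting from it the vector of the word $(x,x+\mathbf 1)$ gives $(0;x)$, for every $x\in\bar C$. The $0/1$ vectors in $\bar C$ include $\epsilon_1+\epsilon_2,\ \epsilon_1+\epsilon_3,\ \epsilon_2+\epsilon_3,\ \epsilon_4,\dots,\epsilon_m$, which span $\mathbb Q^m$. $\square$

Now choose line bundles $M_j$ of positive degree on $E$, and attach to each word the line bundle $L_c=\bigotimes_{j\in\operatorname{supp}c}\psi_j^*M_j$ on $A$. It is the pullback, by $(\psi_j)_{j\in\operatorname{supp}c}:A\to E^{\operatorname{supp}c}$, of the ample bundle $\boxtimes_jM_j$.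

**Lemma 2.**

* (a) For every $c\in C$, $\chi(A,L_c)=0$.
* (b) The product $\bigotimes_{c\in C}L_c$ is ample on $A$.
* (c) For every abelian subvariety $N\ne A$ there is $c\in C$ such that $L_c|_{z+N}$ is ample for all $z\in A$.

**Proof.** (a) By (C2) the image of $A\to E^{\operatorname{supp}c}$ has dimension $<n$, and $L_c$ is pulled back from that image. So $(L_c^n)=0$, and Riemann–Roch on $A$ gives $\chi(A,L_c)=(L_c^n)/n!=0$.

(b) We have $\bigotimes_cL_c=\bigotimes_j\psi_j^*M_j^{a_j}$ with $a_j=\#\{c:c_j=1\}>0$ by (C1). This is the pullback of an ample bundle under $(\psi_j)_j:A\to E^J$, which is finite because the forms $\psi_j$ span.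

(c) Since $T_0N\ne\mathbb C^n$, (C3) gives a word $c$ with $t=1$ and $v_c\notin T_0N$. By (C2) the forms $\psi_j$, $j\in\operatorname{supp}c$, have no common zero on $T_0N$ except $0$. So the homomorphism $N\to E^{\operatorname{supp}c}$ has finite kernel, and $(\psi_j)_{j\in\operatorname{supp}c}$ is finite on every translate $z+N$. The pullback of an ample bundle by a finite map is ample. $\square$

So no single word is ample on $A$; all the words together are; and on each proper abelian subvariety a single word already is. The use of this is the following. We shall build a smooth projective variety $X$ with a generically finite surjective map $\pi:X\to A$ and $\pi_*\omega_X=\bigoplus_{c\in C}L_c$. Then (a) will give $\chi(X,\omega_X)=0$, (b) will give general type, and (c) will control the fibers of every fibration of $X$. The relation $\psi_i+\psi_{i'}=e_0$, shared by all pairs, will prevent $X$ from being dominated by a product. Together these disprove a conjecture, which we now state.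

## 2. A conjecture on fibrations of varieties with $\chi(X,\omega_X)=0$

**Definition.** A smooth projective variety $X$ has maximal Albanese dimension (mAd) if its Albanese morphism $a_X:X\to\operatorname{Alb}(X)$ is generically finite onto its image.

A smooth curve has mAd iff its genus is at least $1$. If $X$ has any morphism to an abelian variety which is generically finite onto its image, then $X$ has mAd: after a translation that morphism factors through $a_X$, so a positive-dimensional fiber of $a_X$ is contracted by it too.

**Definition.** A fibration $g:X'\to Y$ is a surjective morphism with connected fibers from a smooth projective variety $X'$ onto a normal projective variety $Y$ (not necessarily smooth). It is isotrivial if its general fibers are all isomorphic to each other. A modification is a birational morphism of smooth projective varieties; an abelian étale cover is a finite connected étale Galois cover with abelian Galois group.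

The projection $F\times Y\to Y$ is isotrivial. So is $(C_1\times C_2)/\langle\tau_1\times\tau_2\rangle\to C_1/\tau_1$, where $\tau_i$ is an involution of the curve $C_i$ with at least one fixed point for $i=1$ and none for $i=2$: the group acts freely, so the quotient is smooth, and over a point of $C_1/\tau_1$ that is not a branch point the fiber is $C_2$.

By Green–Lazarsfeld, every smooth projective $X$ of mAd satisfies $\chi(X,\omega_X)\ge0$. The conjecture concerns the boundary case $\chi=0$ among varieties of general type. By Chen–Hacon, if $X$ has mAd and a fibration whose general fiber $F$ has $\chi(F,\omega_F)=0$, then $\chi(X,\omega_X)=0$; so a fibration of type b) below explains the vanishing. The class of smooth projective varieties of mAd and general type with $\chi(X,\omega_X)=0$ is stable under modifications and étale covers, and it is not empty: it contains the Ein–Lazarsfeld threefolds.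

**Conjecture.** (Stated in "1. Introduction", https://www.math.ens.fr/~debarre/Pekin.pdf.) Let $X$ be a smooth projective variety of mAd, of general type, with $\chi(X,\omega_X)=0$. There exist a smooth projective variety $X'$, a morphism $X'\to X$ which is a composition of modifications and abelian étale covers, and a fibration $g:X'\to Y$ with general fiber $F$, such that $0<\dim Y<\dim X$ and

a) either $g$ is isotrivial;

b) or $\chi(F,\omega_F)=0$.

The conjecture is false, in every dimension $n\ge4$.

**Theorem.** For every $n\ge4$ there is a smooth projective $n$-fold $X$ of mAd and of general type with $\chi(X,\omega_X)=0$, such that for every smooth projective variety $X'$, every generically finite surjective morphism $\rho:X'\to X$ and every fibration $g:X'\to Y$ with $0<\dim Y<n$ and general fiber $F$: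

(A) $g$ is not isotrivial;

(B) $\chi(F,\omega_F)>0$.

Modifications and abelian étale covers are generically finite and surjective, and so are their compositions. Hence the Theorem disproves the conjecture.

## 3. The cover of $E^n$ attached to a code

We build the cover in slight generality, so that the same computation also serves for the simpler examples of Section 4.

**Data.** Let $A=E^n$, let $J$ be a finite set, and for $j\in J$ let $\psi_j:A\to E$ be a nonzero homomorphism with connected fibers, given by an integer vector. Let $B_j\subset E$ be nonempty finite sets of even cardinality, and $D_j=\psi_j^{-1}(B_j)$, a smooth reduced divisor whose irreducible components are the fibers $\psi_j^{-1}(b)$, $b\in B_j$. For $a\in A$ put $J(a)=\{j:a\in D_j\}$. We assume: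

(T) for every $a\in A$, the forms $\psi_j$, $j\in J(a)$, are linearly independent.

Let $C\subset\mathbb F_2^J$ be any linear subspace. Choose line bundles $M_j$ on $E$ with $M_j^2\simeq\mathcal O_E(B_j)$, which is possible because $|B_j|$ is even; then $\deg M_j>0$. Let $s_j\in H^0(A,\psi_j^*M_j^2)$ be a section with zero divisor $D_j$. For $\varepsilon\in\mathbb F_2^J$ let $L_\varepsilon=\bigotimes_{\varepsilon_j=1}\psi_j^*M_j$.

By (T), for $l\ne j$ no component $D$ of $D_j$ lies in $D_l$. Otherwise, at a point $a\in D$, both $j,l$ are in $J(a)$ and the tangent space $\ker\psi_j$ of $D$ lies in the tangent space $\ker\psi_l$ of $D_l$, so $\psi_j,\psi_l$ are proportional.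

**Step 1: the full cover $\tilde X$.** We take all the square roots first. Let $\tilde\pi:\tilde X\to A$ be the fiber product over $A$ of the double covers $z_j^2=s_j$. The $j$-th double cover is $\operatorname{Spec}(\mathcal O_A\oplus\psi_j^*M_j^{-1})$, so
$$\tilde\pi_*\mathcal O_{\tilde X}=\bigoplus_{\varepsilon\in\mathbb F_2^J}L_\varepsilon^{-1}.$$
The group $\mathbb F_2^J$ acts by $z_j\mapsto(-1)^{\gamma_j}z_j$, and $\gamma$ acts on the summand $L_\varepsilon^{-1}$ by $(-1)^{\gamma\cdot\varepsilon}$.

$\tilde X$ is smooth. Near $a\in A$ the functions $u_j$ ($j\in J(a)$), pulled back by $\psi_j$ from local coordinates of $E$ centered at $\psi_j(a)$, are part of a local analytic coordinate system, by (T). After trivializing and absorbing the square root of a unit, the equations with $j\in J(a)$ are $z_j^2=u_j$, and those with $j\notin J(a)$ define unramified double covers. So $\tilde X$ is locally smooth, with the $z_j$, $j\in J(a)$, replacing the $u_j$ as coordinates.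

$\tilde X$ is connected. For $\varepsilon\ne0$, $L_\varepsilon^2$ has the section $s_\varepsilon=\prod_{\varepsilon_j=1}s_j$ with nonzero zero divisor. If $\sigma$ were a nonzero section of $L_\varepsilon^{-1}$, then $\sigma^2s_\varepsilon$ would be a nonzero regular function on $A$ with zeros, which is absurd. So $h^0(L_\varepsilon^{-1})=0$ for $\varepsilon\neq0$, hence $h^0(\mathcal O_{\tilde X})=1$. Being smooth and connected, $\tilde X$ is irreducible.

**Step 2: the quotient selected by $C$.** We keep only the summands indexed by $C$. Let
$$K=C^\perp=\{\gamma\in\mathbb F_2^J:\ \gamma\cdot c=0\text{ for all }c\in C\},\qquad X_0=\tilde X/K,$$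
with finite map $\pi_0:X_0\to A$. The $K$-invariant summands are those with $\varepsilon\in K^\perp=C$. So
$$\pi_{0*}\mathcal O_{X_0}=\bigoplus_{c\in C}L_c^{-1}.\tag{1}$$
Let $\mu:X\to X_0$ be a projective resolution, and $\pi=\pi_0\mu:X\to A$. Then $X$ is a smooth projective variety and $\pi$ is generically finite and surjective; in particular $X$ has mAd.

**Step 3: the canonical bundle.** The claim is
$$\pi_*\omega_X=\bigoplus_{c\in C}L_c,\qquad R^i\pi_*\omega_X=0\quad(i>0).\tag{2}$$
Quotient singularities are rational, so $X_0$ is Cohen–Macaulay and $\mu_*\omega_X=\omega_{X_0}$. Duality for the finite map $\pi_0$, with (1) and $\omega_A=\mathcal O_A$, gives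
$$\pi_{0*}\omega_{X_0}=\mathcal Hom(\pi_{0*}\mathcal O_{X_0},\omega_A)=\bigoplus_{c\in C}L_c.$$
Finally $R^i\mu_*\omega_X=0$ for $i>0$ by Grauert–Riemenschneider, and $\pi_0$ is finite, so $R^i\pi_*\omega_X=0$ for $i>0$.

By adjunction the inclusion $L_c\subset\pi_*\omega_X$ gives a nonzero map of line bundles $\pi^*L_c\to\omega_X$. Hence for each $c\in C$ there is an effective divisor $\Theta_c$ on $X$ with
$$\omega_X\simeq\pi^*L_c\otimes\mathcal O_X(\Theta_c).\tag{3}$$

**Step 4: square roots in $\mathbb C(X)$.** This is what we shall use about the branching. For $c\in C$ the section $z_c=\prod_{c_j=1}z_j$ of $\tilde\pi^*L_c$ is $K$-invariant, and $z_c^2=s_c$. Let $t_c$ be a nonzero rational section of $L_c$. Then $z_c/t_c\in\mathbb C(\tilde X)^K=\mathbb C(X)$, so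
$$\frac{s_c}{t_c^2}=\Big(\frac{z_c}{t_c}\Big)^2\quad\text{is a square in }\mathbb C(X).\tag{4}$$

**Step 5: Euler characteristic and general type.** By (2), $\chi(X,\omega_X)=\sum_{c\in C}\chi(A,L_c)$. If for each $c\in C$ the forms $\psi_j$, $j\in\operatorname{supp}c$, have a nonzero common zero, then all terms vanish by the proof of Lemma 2(a), and $\chi(X,\omega_X)=0$. If the $\psi_j$ span and every position is used by some word of $C$, then $\bigotimes_{c}L_c$ is ample by the proof of Lemma 2(b). By (3), $\omega_X^{\otimes|C|}\simeq\pi^*\big(\bigotimes_cL_c\big)\otimes\mathcal O_X(\sum_c\Theta_c)$. The pullback of an ample bundle by a generically finite map is big, and adding an effective divisor keeps it big. So $X$ is of general type.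

**Example.** Let $n=1$, $J=\{1\}$, $\psi_1=\mathrm{id}$, $|B_1|=2k$, $C=\mathbb F_2$. Then $K=0$ and $X$ is the double cover of $E$ branched at $2k$ points, of genus $k+1$ by Hurwitz. Formula (2) reads $\pi_*\omega_X=\mathcal O_E\oplus M_1$, and indeed $\chi(X,\omega_X)=0+k=g-1$.

## 4. Coordinate codes and the fibrations they carry

The most obvious choice of forms is the coordinates themselves: $A=E^n$ with coordinates $e_1,\dots,e_n$, $J=\{1,\dots,n\}$, $\psi_i=e_i$. Then (T) holds for all $B_i$, $\tilde X=C_1\times\dots\times C_n$ with $C_i\to E$ the double cover branched over $B_i$, and the nonzero-common-zero condition says that no word of $C$ is $(1,\dots,1)$.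

For $n=2$ this cannot be combined with the condition that every position is used. The code must contain words with $c_1=1$ and with $c_2=1$; if neither is $11$, they are $10$ and $01$, and their sum is $11$.

For $n=3$ the code $\{000,110,101,011\}$ works. Here $K=\langle(1,1,1)\rangle$ and
$$X_0=(C_1\times C_2\times C_3)/\langle\tau_1\times\tau_2\times\tau_3\rangle,$$
where $\tau_i$ is the involution of $C_i\to E$. By Step 5 of Section 3, a resolution $X$ is of general type with $\chi(X,\omega_X)=0$. This is a threefold of Ein–Lazarsfeld type.

The sensible first attempt at a counterexample is to use longer coordinate codes on $E^n$. It fails for all of them. Let $n\ge2$, let $C$ be a coordinate code with every position used, and consider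
$$X\to X_0=(C_1\times\dots\times C_n)/K\ \longrightarrow\ Y=(C_1\times\dots\times C_{n-1})/K,$$
where $K$ acts on the first $n-1$ factors through its projection. An element of $K$ that fixes a general point $y$ of $C_1\times\dots\times C_{n-1}$ has $\gamma_i=0$ for $i<n$; and $(0,\dots,0,1)\notin K$, since some word has $c_n=1$. So the fiber of $X_0\to Y$ over the image of a general $y$ is $C_n$. Since $X_0$ is normal, $\mu$ has connected fibers, so the general fiber of $X\to Y$ is a smooth connected curve mapping birationally to $C_n$, hence isomorphic to $C_n$. Thus $X\to Y$ is an isotrivial fibration with $\dim Y=n-1$, and a) holds.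

The exact reason is that each $\psi_i$ depends on one factor of a product only, and the $\psi_i$ satisfy no linear relation that would tie the factors together. This suggests taking more than $n$ forms, with relations. The pairs $\psi_i,\psi_{i'}$ with common sum $e_0$ are such a family.

One may ask why we need $m\ge3$ pairs. Try $m=2$ on $E^3$, with a code $\{(x,x+t\mathbf 1)\}$, $x$ in a subspace $\bar C'\subset\mathbb F_2^2$. The word with $x=11$, $t=0$ uses all four forms, which span, so the common-zero condition excludes $11\in\bar C'$. Position $1$ must be used, so $\bar C'$ contains $10$; position $2$ must be used, so $\bar C'$ contains $01$; the sum is $11$. With three pairs the condition $x_1+x_2+x_3=0$ removes this obstruction.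

## 5. Branch points in general position: the variety $X$

Return to $m\ge3$ and the forms and code of Section 1. We must choose the $B_j$ so that (T) holds. Full independence of all $2m$ forms is impossible, since $2m>n$; but (T) concerns only those that meet.

Choose nonempty finite sets $B_j\subset E$ of even cardinality with
$$b_i+b_{i'}\ne b_k+b_{k'}\quad\text{whenever } i\ne k,\ b_i\in B_i,\ b_{i'}\in B_{i'},\ b_k\in B_k,\ b_{k'}\in B_{k'}.\tag{5}$$
To do so, choose $B_1,\dots,B_m$ and $B_{1'}$ arbitrarily, then $B_{2'},B_{3'},\dots,B_{m'}$ one after the other, where $B_{k'}$ avoids the finite set of points $b_i+b_{i'}-b_k$ with $i<k$.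

Now let $a\in A$. If $J(a)$ contains a full pair $\{i,i'\}$, then $e_0(a)=\psi_i(a)+\psi_{i'}(a)\in B_i+B_{i'}$. By (5) this happens for at most one $i$. So $J(a)$ contains at most one full pair, whose forms span $\langle e_0,e_i\rangle$, and at most one element of each other pair, whose form is $e_k$ or $e_0-e_k$. These forms are linearly independent, because each $e_k$ outside the full pair occurs in exactly one of them. So (T) holds.

Let $X$ be the variety of Section 3 for these data. It is smooth projective of dimension $n=m+1\ge4$ and of mAd. By Lemma 1 the two conditions in Step 5 of Section 3 hold, so $X$ is of general type and $\chi(X,\omega_X)=0$. Every $n\ge4$ occurs.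

For $n=4$ we can write $X$ down. Let $C_j\to E$ be the double cover branched over $B_j$, and map $S_i=C_i\times C_{i'}$ to $E$ by the sum of the two covers. A point of $\tilde X$ lies over $(e_0,\dots,e_3)$ and consists of points of $C_i$ over $e_i$ and of $C_{i'}$ over $e_0-e_i$; so $\tilde X=S_1\times_ES_2\times_ES_3$. Further,
$$\gamma\cdot(x,x+t\mathbf 1)=\sum_i(\gamma_i+\gamma_{i'})x_i+t\sum_i\gamma_{i'},$$
and a vector is orthogonal to $\bar C=\{x_1+x_2+x_3=0\}\subset\mathbb F_2^3$ iff its entries are all equal. Hence $X$ is a desingularization of $(S_1\times_ES_2\times_ES_3)/K$ with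
$$K=\{\gamma\in\mathbb F_2^6:\ \gamma_1+\gamma_{1'}=\gamma_2+\gamma_{2'}=\gamma_3+\gamma_{3'},\ \gamma_{1'}+\gamma_{2'}+\gamma_{3'}=0\}\simeq(\mathbb Z/2)^3.$$

It remains to prove (A) and (B) for this $X$.

## 6. No product dominates $X$

**Proposition 3.** There is no dominant, generically finite rational map $F\times T\dashrightarrow X$ with $F,T$ smooth projective varieties of positive dimension and $\dim F+\dim T=n$.

**Proof.** Suppose there is one.

**Step 1: a map of the form $\alpha(x)+\beta(y)$.** We pass from $X$ to the abelian variety. The composition with $\pi$ is a rational map from a smooth variety to an abelian variety, so it extends to a morphism $\varphi:F\times T\to A$. It is dominant and $F\times T$ is projective, so it is surjective; and it is generically finite. Fix $(x_0,y_0)$. The morphism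
$$(x,y)\mapsto\varphi(x,y)-\varphi(x_0,y)-\varphi(x,y_0)+\varphi(x_0,y_0)$$
is $0$ on $F\times\{y_0\}$, so by the rigidity lemma it depends on $y$ only; and it is $0$ on $\{x_0\}\times T$, so it is identically $0$. Hence $\varphi(x,y)=\alpha(x)+\beta(y)$ with morphisms $\alpha:F\to A$, $\beta:T\to A$. Put $\alpha_j=\psi_j\alpha$, $\beta_j=\psi_j\beta$ and $\varphi_j=\psi_j\varphi$, so that $\varphi_j(x,y)=\alpha_j(x)+\beta_j(y)$.

**Step 2: for every $j\in J$, $\alpha_j$ or $\beta_j$ is constant.** Here the branching of $X$ enters: $D_j$ must pull back with even multiplicity, and a map of the form $\alpha_j(x)+\beta_j(y)$ that depends on both variables cannot do this.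

Let $b\in B_j$ and $D=\psi_j^{-1}(b)$, an irreducible component of $D_j$. Since $\varphi$ is surjective, the finitely many irreducible components of $\varphi^{-1}(D)$ have closed images that cover the irreducible $D$; so one component $\Delta$ has $\varphi(\Delta)=D$. It is a prime divisor, because $\varphi^{-1}(D)\ne F\times T$ is locally cut out by one equation.

By (C1) choose $c\in C$ with $c_j=1$. The dominant map $F\times T\dashrightarrow X$ embeds $\mathbb C(X)$ in $\mathbb C(F\times T)$, so by (4) $\varphi^*(s_c/t_c^2)$ is a square in $\mathbb C(F\times T)$, and its divisor has even multiplicities. So $\varphi^*\big(\sum_{c_l=1}D_l\big)$ has even multiplicity along $\Delta$. For $l\ne j$ we have $\varphi(\Delta)=D\not\subset D_l$, so $\varphi^*D_l$ has multiplicity $0$ along $\Delta$. Hence $\varphi^*D_j=\varphi_j^*B_j$ has even multiplicity along $\Delta$, and it is positive because $\varphi(\Delta)\subset D_j$.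

Let $u$ be a local coordinate of $E$ at $b$. On $\Delta$ we have $\varphi_j=b$, so near any point of $\Delta$ the function $\varphi_j^*u$ is defined, and it is divisible by $h^2$, where $h$ is a local equation of $\Delta$. If $\varphi_j^*u=h^2v$, then $d(\varphi_j^*u)=2hv\,dh+h^2\,dv$ vanishes on $\Delta$. So $d\varphi_j=0$ at every point of $\Delta$.

Let $\omega$ be a nonzero $1$-form on $E$. It is invariant under translation, so $\varphi_j^*\omega=\mathrm{pr}_1^*\alpha_j^*\omega+\mathrm{pr}_2^*\beta_j^*\omega$. The two terms lie in complementary summands of the cotangent space of $F\times T$, so both vanish at each point of $\Delta$: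
$$\Delta\subset\operatorname{Zeros}(\alpha_j^*\omega)\times\operatorname{Zeros}(\beta_j^*\omega).\tag{6}$$
If $\alpha_j$ and $\beta_j$ were both nonconstant, both forms would be nonzero (we are in characteristic $0$), each zero locus would have codimension at least $1$, and the right side of (6) would have codimension at least $2$. But $\Delta$ is a divisor.

**Step 3: two subspaces of $\mathbb Q^n$.** We turn Step 2 into linear algebra. Let $P_F$ (resp. $P_T$) be the $\mathbb Q$-span of those $\psi\in\mathbb Z^n\subset\operatorname{Hom}(A,E)$ for which $\psi\alpha$ (resp. $\psi\beta$) is constant. Every integral element of $P_F$ has this property. Indeed the set of such $\psi$ is a subgroup, so some multiple $k\psi$ with $k\ne0$ has it; then $\psi\alpha$ takes finitely many values on the connected $F$, so it is constant. The same holds for $P_T$.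

If $0\ne\psi\in P_F\cap P_T$ is integral, then $\psi\varphi=\psi\alpha+\psi\beta$ is constant. But $\varphi$ is surjective and so is $\psi:A\to E$, a contradiction. So $P_F\cap P_T=0$. By Step 2, every $\psi_j$ lies in $P_F\cup P_T$.

**Step 4: the pairs cannot be distributed.** We use $\psi_i+\psi_{i'}=e_0$ for all $i$.

Suppose first that for some $i$ both $\psi_i,\psi_{i'}$ lie in the same subspace, say $P_F$; the other case is symmetric. Then $e_0\in P_F$, so $e_0\notin P_T$. For $k\ne i$, the forms $\psi_k,\psi_{k'}$ are then not both in $P_T$. So one of them is in $P_F$, and so is the other, being $e_0$ minus it. Thus all $\psi_j$ are in $P_F$, hence $P_F=\mathbb Q^n$ and $\alpha$ is constant. Then $\varphi$ does not depend on $x$, and since $\dim F>0$ it is not generically finite, a contradiction.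

Otherwise each pair has one member $u_i\in P_F$ and the other member $w_i\in P_T$, with $u_i+w_i=e_0$. Then $u_1-u_2=w_2-w_1\in P_F\cap P_T=0$, so $u_1=u_2$. But $u_1\in\{e_1,e_0-e_1\}$ and $u_2\in\{e_2,e_0-e_2\}$, a contradiction. $\square$

It is instructive to see what Steps 1–3 give for the threefold of Section 4. There $F=C_1\times C_2$, $T=C_3$ and $\varphi$ is the product of the three double covers. One finds $P_F=\langle e_3\rangle$ and $P_T=\langle e_1,e_2\rangle$: every form lies in one of the two, and nothing is contradictory. Only Step 4 uses the relations.

## 7. Isotrivial fibrations produce products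

**Proof of (A).** Let $\rho:X'\to X$ be generically finite and surjective, and let $g:X'\to Y$ be an isotrivial fibration with $0<\dim Y<n$. The aim is to construct a map forbidden by Proposition 3. Let $U\subset Y$ be a smooth dense open set over which $g$ is smooth, with all fibers over closed points isomorphic to a fixed $F$. Let $X'_U=g^{-1}(U)$.

**Step 1: choosing isomorphisms algebraically.** The scheme $I=\operatorname{Isom}_U(F\times U,X'_U)$, whose points over $u$ are the isomorphisms from $F$ to the fiber $X'_u$, is open in the relative Hilbert scheme of $(F\times X'_U)/U$ (take graphs). So it is a countable union of $U$-schemes of finite type and has countably many irreducible components, each of finite type. Their images in $U$ are constructible, and they cover $U(\mathbb C)$ because every $X'_u$ is isomorphic to $F$. If none were dense, $U(\mathbb C)$ would be a countable union of proper closed algebraic subsets, against Baire's theorem. So some component dominates $U$. The closure in it (with reduced structure) of a closed point of its generic fiber over $U$ is an integral subvariety $T^\circ$, dominant and generically finite over $U$.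

**Step 2: the product.** The universal isomorphism restricts to $F\times T^\circ\simeq X'_U\times_UT^\circ$. Over a dense open subset $U_0$ of $U$ the map $T^\circ\to U$ is finite and surjective, hence so is its base change to $X'_{U_0}$. So $X'_U\times_UT^\circ\to X'_U$ is dominant and generically finite. Let $T$ be a smooth projective model of $T^\circ$. We obtain a dominant generically finite rational map
$$F\times T\dashrightarrow X'\xrightarrow{\ \rho\ }X,\qquad \dim F=n-\dim Y>0,\quad \dim T=\dim Y>0 .$$
This contradicts Proposition 3. $\square$

## 8. Positivity of $\omega_F$ along abelian subvarieties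

We turn to (B). Let $\rho:X'\to X$ be generically finite and surjective, $h=\pi\rho:X'\to A$, and $g:X'\to Y$ a fibration with $0<\dim Y<n$ and general fiber $F$. Since $\omega_{X'}\simeq\rho^*\omega_X\otimes\mathcal O(\text{effective})$, (3) gives for each $c\in C$ an effective divisor $\Theta'_c$ with
$$\omega_{X'}\simeq h^*L_c\otimes\mathcal O_{X'}(\Theta'_c).$$
The proper closed subsets $\Theta'_c$, and the proper closed subset of $X'$ where $h$ is not quasi-finite, do not contain a general fiber. So, as $F$ is general:

* $F$ is smooth and connected, and $\omega_F\simeq\omega_{X'}|_F$;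
* $F\not\subset\Theta'_c$ for all $c\in C$;
* $f:=h|_F$ is generically finite onto $Z:=f(F)$.

In particular $\dim Z=\dim F<n$, so $Z\ne A$, and $F$ has mAd. By Green–Lazarsfeld $\chi(F,\omega_F)\ge0$; we must exclude $0$.

A first try is to restrict all words to $F$ at once. We get $\omega_F^{\otimes|C|}\simeq f^*\big(\bigotimes_cL_c\big)\otimes\mathcal O(\text{effective})$, so by Lemma 2(b) $F$ is of general type. But this does not give $\chi(F,\omega_F)>0$: the threefold of Section 4 has mAd and general type and $\chi=0$, and for $n\ge4$ a fiber may have dimension $3$. Multiplying all the $L_c$ together loses too much; we need single words.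

When $F$ is a curve, a single word suffices. Then $\chi(F,\omega_F)=g(F)-1$, where $g(F)$ is the genus, so we only have to exclude that $F$ is elliptic. In that case $Z$ is a translate $z+N$ of an elliptic curve $N$. By Lemma 2(c) some $L_c$ has positive degree on $z+N$, so $\omega_F\simeq f^*L_c\otimes\mathcal O(\text{effective})$ has positive degree, a contradiction.

In general, $Z$ is not a translate of an abelian subvariety, but it may be invariant under one. Let $N$ be the identity component of $\{a\in A:a+Z=Z\}$. It is an abelian subvariety, and $N\ne A$ because $Z\ne A$. Let $r:A\to A/N$ and $\bar Z=r(Z)$. Then $Z=r^{-1}(\bar Z)$ and $\dim F=\dim\bar Z+\dim N$. The argument for curves generalizes as follows.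

**Lemma 4.** For every $P\in\operatorname{Pic}^0(A)$, $(rf)_*(\omega_F\otimes f^*P)\ne0$.

**Proof.** We show that $\omega_F\otimes f^*P$ has sections on the general fibers of $rf:F\to\bar Z$.

**Step 1: the fibers of $rf$.** Let $\bar z\in\bar Z$ be general. The fiber of $rf$ over $\bar z$ is smooth by generic smoothness. Let $G$ be a connected component of it. Then $\dim G=\dim F-\dim\bar Z=\dim N$, and $\omega_G\simeq\omega_F|_G$. A closed subset of $F$ of dimension $<\dim F$ meets a general fiber in dimension $<\dim N$ (or not at all). Applied to $\Theta'_c\cap F$, this shows $G\not\subset\Theta'_c$ for all $c$. Applied to the closed subset of $F$ where $f$ is not quasi-finite, it shows that $f|_G$ is generically finite; its image is closed of dimension $\dim N$ in $r^{-1}(\bar z)=z+N$, so $f(G)=z+N$.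

**Step 2: sections on $G$.** By Lemma 2(c) there is $c\in C$ with $L_c|_{z+N}$ ample. Then $(L_c\otimes P)|_{z+N}$ is ample on a translate of an abelian variety, so it has a nonzero section (if $N=0$ this is trivial). Pull sections back by the surjection $G\to z+N$ and multiply by the equation of $\Theta'_c|_G$; both operations are injective, so
$$h^0\big(G,(\omega_F\otimes f^*P)|_G\big)\ \ge\ h^0\big(G,f^*(L_c\otimes P)|_G\big)\ \ge\ h^0\big(z+N,(L_c\otimes P)|_{z+N}\big)>0 .$$

**Step 3: the direct image.** Over a dense open subset of the integral variety $\bar Z$ the map $rf$ is flat and $h^0$ of $\omega_F\otimes f^*P$ on the fibers is constant, and this constant is positive by Step 2. By cohomology and base change $(rf)_*(\omega_F\otimes f^*P)$ is there locally free of this positive rank. $\square$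

## 9. The decomposition of $f_*\omega_F$ and the proof of (B)

**Definition.** For a coherent sheaf $\mathcal F$ on an abelian variety $B$ let $V^i(\mathcal F)=\{P\in\operatorname{Pic}^0(B):H^i(B,\mathcal F\otimes P)\ne0\}$. The sheaf $\mathcal F$ is M-regular if $\operatorname{codim}V^i(\mathcal F)>i$ for all $i>0$.

An ample line bundle is M-regular, since all its $V^i$ with $i>0$ are empty. If $d=\dim B>0$, then $\mathcal O_B$ is not: $V^d(\mathcal O_B)$ is a point, of codimension $d$, which is not greater than $d$.

A nonzero M-regular sheaf has $\chi(\mathcal F)>0$. For general $P$ the higher cohomology of $\mathcal F\otimes P$ vanishes, so $\chi(\mathcal F)=\chi(\mathcal F\otimes P)=h^0(\mathcal F\otimes P)$. By Pareschi–Popa, *Regularity on abelian varieties I*, M-regular sheaves are continuously globally generated: for every nonempty open $V\subset\operatorname{Pic}^0(B)$ the map $\bigoplus_{P\in V}H^0(\mathcal F\otimes P)\otimes P^{-1}\to\mathcal F$ is surjective. If $h^0(\mathcal F\otimes P)$ were $0$ on such a $V$, then $\mathcal F$ would be $0$.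

We quote the following theorem (Chen–Jiang, *Positivity in varieties of maximal Albanese dimension*, J. reine angew. Math. 736 (2018); see also Pareschi–Popa–Schnell, *Hodge modules on complex tori and generic vanishing for compact Kähler manifolds*, Geom. Topol. 21 (2017)).

**Theorem (D).** If $f:F\to A$ is a morphism from a smooth projective variety to an abelian variety, generically finite onto its image, then
$$f_*\omega_F\simeq\bigoplus_kq_k^*\mathcal F_k\otimes Q_k\quad\text{(finite sum)},\tag{7}$$
with $q_k:A\to A_k$ surjective homomorphisms of abelian varieties with connected fibers, $\mathcal F_k\ne0$ M-regular on $A_k$, and $Q_k\in\operatorname{Pic}^0(A)$ torsion.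

For the threefold $X\to E^3$ of Section 4, formula (2) is such a decomposition: $L_{000}=\mathcal O$ is pulled back from a point, and $L_{110}$ from the quotient $(e_1,e_2):E^3\to E^2$, on which $M_1\boxtimes M_2$ is ample; similarly for $101$ and $011$. For general $P\in\operatorname{Pic}^0(E^3)$ each summand twisted by $P$ has no sections, because $P$ is nontrivial on the kernel of each quotient. This disappearance after a general twist is exactly what Lemma 4 forbids for fibers of $X$. The proof of (B) shows that $\chi(F,\omega_F)=0$ would force it.

**Proof of (B).** Keep the notation of Section 8 and suppose $\chi(F,\omega_F)=0$. Decompose $f_*\omega_F$ by (7), and let $N_k=\ker q_k$, an abelian subvariety (the fibers of $q_k$ are connected).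

**Step 1: twists that kill a summand.** Let $N_k\ne0$, and let $R\in\operatorname{Pic}^0(A)$ have nontrivial restriction to $N_k$. The claim is
$$Rq_{k*}(q_k^*\mathcal F_k\otimes R)=0.\tag{8}$$
Since $R$ is invariant under translations up to isomorphism, its restriction to a fiber $a+N_k$ corresponds under translation to $R|_{N_k}$, a nontrivial element of $\operatorname{Pic}^0(N_k)$. Such a bundle has no cohomology at all. As $q_k$ is flat and proper, cohomology and base change give $Rq_{k*}R=0$. By the projection formula $Rq_{k*}(q_k^*\mathcal F_k\otimes R)=\mathcal F_k\otimes^LRq_{k*}R=0$.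

Such twists are plentiful. The restriction $\operatorname{Pic}^0(A)\to\operatorname{Pic}^0(N_k)$ is surjective onto a positive-dimensional variety, so for general $P\in\operatorname{Pic}^0(A)$ the bundle $Q_k\otimes P$ is nontrivial on $N_k$.

**Step 2: all $N_k$ are nonzero.** Here the hypothesis $\chi=0$ is used. As $f$ is generically finite onto its image, $R^if_*\omega_F=0$ for $i>0$ by Grauert–Riemenschneider. So
$$0=\chi(F,\omega_F)=\chi(A,f_*\omega_F)=\sum_k\chi(A,q_k^*\mathcal F_k\otimes Q_k).$$
Twisting by an element of $\operatorname{Pic}^0(A)$ does not change $\chi$. If $N_k\ne0$, twist by a general $P$; then (8) with $R=Q_k\otimes P$ gives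
$$\chi(A,q_k^*\mathcal F_k\otimes Q_k)=\chi\big(A_k,Rq_{k*}(q_k^*\mathcal F_k\otimes Q_k\otimes P)\big)=0 .$$
If $N_k=0$, then $q_k$ is an isomorphism and the $k$-th term equals $\chi(A_k,\mathcal F_k)>0$. Since the sum is $0$, there is no $k$ with $N_k=0$.

**Step 3: $N_k\subset N$.** We need to compare the $N_k$, which come from the decomposition, with $N$, which comes from the geometry of $Z$. The sheaf $f_*\omega_F$ is torsion-free on the variety $Z$, since it is the direct image of a line bundle on the integral variety $F$ under the surjection $F\to Z$. Each summand in (7) is a nonzero subsheaf, so it is torsion-free on $Z$ too, and its support is $Z$. Hence $Z=q_k^{-1}(\operatorname{Supp}\mathcal F_k)$, which is invariant under translation by the connected group $N_k$. So $N_k\subset N$, and $r:A\to A/N$ factors as $r=r_kq_k$ with a homomorphism $r_k:A_k\to A/N$.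

**Step 4: one twist kills everything.** Choose $P\in\operatorname{Pic}^0(A)$ such that $Q_k\otimes P$ is nontrivial on $N_k$ for every $k$; these are finitely many conditions, each satisfied by general $P$. By the projection formula for $f$, Step 3 and (8),
$$(rf)_*(\omega_F\otimes f^*P)=r_*(f_*\omega_F\otimes P)=\bigoplus_kr_{k*}\,q_{k*}(q_k^*\mathcal F_k\otimes Q_k\otimes P)=0 .$$
This contradicts Lemma 4. So $\chi(F,\omega_F)\ne0$, and with $\chi(F,\omega_F)\ge0$ we get $\chi(F,\omega_F)>0$. $\square$

This completes the proof of the Theorem, and the conjecture is false in every dimension $n\ge4$.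

## 10. Birationally isotrivial fibrations, and dimension at most three

**Remark 1.** *In the situation of the Theorem, the fibers of $g$ over a dense open subset of $Y$ are not all birational to each other.* Suppose all fibers over closed points of a smooth dense open $U\subset Y$, over which $g$ is smooth, are birational to a fixed smooth projective $F$. Let $H$ be the relative Hilbert scheme of $(F\times X'_U)/U$, with universal family $W$. The locus of $s\in H$ with $W_s$ integral is open. Let $H'$ be the set of closed points $s$ of this locus such that both projections of $W_s$, to $F$ and to the fiber of $X'_U$, are birational. It maps onto $U(\mathbb C)$: take the closure of the graph of a birational map.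

The set $H'$ is constructible in each finite type piece. To see this, let $S$ be an integral locally closed subscheme of the open locus. Then $W_S$ is flat over $S$ with integral fibers, so it is integral. Consider $W_S\to F\times S$. If it is not dominant, then for $s$ in a dense open subset of $S$ the map $W_s\to F$ is not surjective; if it is dominant but not generically finite, then $\dim W_s>\dim F$ for all $s$. If it is dominant and generically finite of degree $d$, it is finite étale of degree $d$ over a dense open subset of $F\times S$, so $W_s\to F$ has degree $d$ for $s$ in a dense open subset of $S$. The same holds for $W_S\to X'_U\times_US$, whose target is irreducible because it is smooth over $S$ with irreducible fibers. So, on a dense open subset of $S$, either all closed points are in $H'$ or none is; noetherian induction gives constructibility.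

As in Section 7, Baire's theorem gives an integral locally closed $T^\circ$ with closed points in $H'$, dominant and generically finite over $U$. By the alternatives just listed, applied with $S=T^\circ$, both $W_{T^\circ}\to F\times T^\circ$ and $W_{T^\circ}\to X'_U\times_UT^\circ$ have degree $1$. So $F\times T^\circ$ and $X'_U\times_UT^\circ$ are birational, and we get a map forbidden by Proposition 3.

**Remark 2.** For $n\le2$ no $X$ as in the conjecture exists: a curve of general type has $\chi(\omega)=g-1>0$, and a surface of general type has $\chi(\mathcal O)>0$. For $n=3$ we quote, without proof, the classification of Chen–Debarre–Jiang (*Varieties with vanishing holomorphic Euler characteristic*, J. reine angew. Math. 691 (2014)): some abelian étale cover of $X$ is birational to an Ein–Lazarsfeld threefold $(C_1\times C_2\times C_3)/\langle\tau_1\times\tau_2\times\tau_3\rangle$, where the $\tau_i$ are involutions of double covers $C_i\to E_i$ of elliptic curves. Granting this, a modification of that cover has a fibration onto $(C_1\times C_2)/\langle\tau_1\times\tau_2\rangle$ with general fiber $C_3$, by the argument of Section 4, so a) holds. The bound $n\ge4$ in the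 Theorem is then optimal. This remark is not used in the proof.
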